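# Two sheets flowing to one fixed point: odd cohomology of a Calogero–Moser space of $G_{13}$

## 1. Attracting surfaces and their third compactly supported cohomology

Let $\mathbb C^\times$ act on a complex affine variety $X$ with finitely many fixed points. To a fixed point $p$ attach the two sets
$$B_p=\{x\in X:\lim_{t\to0}t\cdot x=p\},\qquad A_p=\{x\in X:\lim_{t\to\infty}t\cdot x=p\}.$$
For $X=\mathbb C^2$ with $t\cdot(x,y)=(tx,t^{-1}y)$ and $p=0$, the set $B_p$ is the $x$-axis and $A_p$ is the $y$-axis. In this lecture $X$ is normal of dimension $4$, usually singular, and all $A_p,B_p$ are closed of dimension at most $2$. Write $\beta_p$ for the number of $2$-dimensional irreducible components of $B_p$. The proof turns on a fixed point with $\beta_p\ge2$: two surfaces that flow to the same point as $t\to 0$.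

Two models show what such a point can produce. If $B=P_1\cup P_2$ with $P_1,P_2$ planes, the closed-cover sequence
$$H^{k}_c(P_1)\oplus H^k_c(P_2)\to H^k_c(P_1\cap P_2)\to H^{k+1}_c(B)\to H^{k+1}_c(P_1)\oplus H^{k+1}_c(P_2)$$
and the fact that $H^*_c(\mathbb C^2)$ is $\mathbb C$ in degree $4$ give the following.

- If $P_1\cap P_2$ is a line, then $H^2_c(P_1\cap P_2)=\mathbb C$ gives $H^3_c(B)=\mathbb C$, and $H^1_c(B)=0$.
- If $P_1\cap P_2$ is a point, then $H^0_c(P_1\cap P_2)=\mathbb C$ gives $H^1_c(B)=\mathbb C$, and $H^3_c(B)=0$.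

So two sheets force either a class in $H^3_c$ or a class in $H^1_c$. We shall see that normality of $X$ excludes the second possibility, so that two sheets at $p$ give $H^3_c(B_p)\neq0$.

What is this for? There is a conjecture that describes the cohomology of certain varieties $X_c$, the Calogero–Moser spaces, and that says in particular that they have no odd cohomology. We transport the class in $H^3_c(B_p)$ to a class in the local cohomology $H^3_{A_p}(X_c)$, and then push it to a nonzero class in $H^3(X_c)$ for a certain group of order $96$. The last step is the delicate one, and an involution of $X_c$ will carry it through.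

## 2. The algebra $H_c$, its center, and the conjecture

**Reflection groups.** A pseudo-reflection of a finite-dimensional complex space $V$ is an invertible $s$ of finite order whose fixed space $V^s$ has codimension $1$. A complex reflection group is a finite $W\subset GL(V)$ generated by its set $S$ of pseudo-reflections. Example: $\{\pm1\}$ on $V=\mathbb C$, with $S=\{-1\}$. Fix a $W$-invariant function $c:S\to\mathbb C$, $s\mapsto c_s$. For $s\in S$ choose nonzero $\alpha_s^\vee\in\operatorname{Im}(s-1)\subset V$ and $\alpha_s\in\operatorname{Im}(s-1)\subset V^*$. The functional $\alpha_s$ cuts out $V^s$.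

**The rational Cherednik algebra at $t=0$.** This is the quotient $H_c$ of $T(V\oplus V^*)\rtimes W$ by the relations
$$[x,x']=0=[y,y'],\qquad [y,x]=\sum_{s\in S}c_s\frac{\langle\alpha_s^\vee,x\rangle\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\,s\qquad(x,x'\in V^*,\ y,y'\in V).\tag{1}$$
We use the triangular decomposition: multiplication $\mathbb C[V]\otimes\mathbb CW\otimes\mathbb C[V^*]\to H_c$ is an isomorphism of vector spaces. The algebra is graded by $\deg x=1$, $\deg y=-1$, $\deg w=0$.

**The Calogero–Moser space.** Let $Z_c$ be the center of $H_c$. We take as given that it is an integrally closed domain containing $P=\mathbb C[V]^W\otimes\mathbb C[V^*]^W$ and free over $P$ of rank $|W|$. Then $X_c=\operatorname{Spec}Z_c$ is a normal affine variety, finite over $V/W\times V^*/W$, and the grading gives a $\mathbb C^\times$-action on it. Our convention is $z(t\cdot x)=t^dz(x)$ for $z\in Z_c$ of degree $d$.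

**The map $\Omega_c$.** Let $\Omega_c^H:H_c\to\mathbb CW$ be the linear map $pwq\mapsto p(0)q(0)w$ for $p\in\mathbb C[V]$, $w\in W$, $q\in\mathbb C[V^*]$. Its restriction $\Omega_c:Z_c\to Z(\mathbb CW)$ is an algebra homomorphism. For $E\in\operatorname{Irr}W$ with central character $\omega_E:Z(\mathbb CW)\to\mathbb C$, let $x_E\in X_c$ be the point $\omega_E\circ\Omega_c$.

**Rees algebra and associated graded.** Put $a(w)=\operatorname{codim}V^w$, $F^i\mathbb CW=\operatorname{Span}\{w:a(w)\le i\}$, and $F^iA=A\cap F^i\mathbb CW$ for a subspace $A\subset\mathbb CW$, with $F^{-1}A=0$. Then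
$$\operatorname{Rees}(A)=\bigoplus_{i\ge0}F^iA\,h^i\subset A\otimes\mathbb C[h],\qquad \operatorname{gr}^\bullet(A)=\bigoplus_{i\ge0}F^iA/F^{i-1}A=\operatorname{Rees}(A)|_{h=0},$$
with the $i$-th summands in cohomological degree $2i$. For $A=\operatorname{Im}\Omega_c$ these are graded algebras.

Cohomology is singular with complex coefficients, $H^*_{\mathbb C^\times}$ is equivariant cohomology, and $H^*_{\mathbb C^\times}(pt)=\mathbb C[h]$ with $h$ in degree $2$.

**Conjecture (Bonnafé–Rouquier).** For every finite complex reflection group $W$ and every $W$-invariant $c$: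

a) $H^{2i+1}(X_c)=0$ for all $i\ge0$;

b) $H^*_{\mathbb C^\times}(X_c)\cong\operatorname{Rees}(\operatorname{Im}\Omega_c)$ as graded $\mathbb C[h]$-algebras;

c) $H^*(X_c)\cong\operatorname{gr}^\bullet(\operatorname{Im}\Omega_c)$ as graded $\mathbb C$-algebras.

The source of the problem is the text "On equivariant cohomology of Calogero-Moser spaces". The known cases are: $c=0$, where $X_0=(V\times V^*)/W$; $W$ cyclic; and $X_c$ smooth, where a) and c) are due to Etingof–Ginzburg and b) to Bonnafé–Shan. We shall see that the universal statement is false.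

## 3. The group of order two, by hand

Let $W=\{1,s\}$ act on $V=\mathbb C$ by $s=-1$, with basis $y$ of $V$ and dual basis $x$ of $V^*$, and write $c=c_s$. Then $[y,x]=cs$, $sx=-xs$, $sy=-ys$. Put
$$\mathsf X=x^2,\qquad\mathsf Y=y^2,\qquad\mathsf Z=xy+\tfrac12cs.$$

*These are central.* We have $[y,x^2]=csx+xcs=0$, and likewise $[y^2,x]=0$, and both squares commute with $s$. Next $[xy,x]=x[y,x]=cxs$ and $[\tfrac12cs,x]=\tfrac12c(sx-xs)=-cxs$, so $[\mathsf Z,x]=0$. Also $[xy,y]=-[y,x]y=-csy=cys$ and $[\tfrac12cs,y]=-cys$, so $[\mathsf Z,y]=0$. Finally $s$ commutes with $xy$.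

*The relation.* As $xyxy=x(xy+cs)y=x^2y^2-cxys$,
$$\mathsf Z^2=xyxy+cxys+\tfrac{c^2}4=\mathsf X\mathsf Y+\tfrac{c^2}4.\tag{2}$$

*There is nothing else in the center when $c\ne0$.* The ring $\mathbb C[\mathsf X,\mathsf Y,\mathsf Z]/(\mathsf Z^2-\mathsf X\mathsf Y-c^2/4)$ is free over $\mathbb C[\mathsf X,\mathsf Y]$ with basis $1,\mathsf Z$. It embeds in the center, because $x^{2i}y^{2j}$ and $x^{2i}\mathsf Zy^{2j}=x^{2i+1}y^{2j+1}+\tfrac12cx^{2i}sy^{2j}$ are linearly independent by the triangular decomposition. The gradient of (2) vanishes only at $\mathsf X=\mathsf Y=\mathsf Z=0$, which does not satisfy (2); so the ring is smooth, hence normal. The center is a domain, free of rank $2$ over $\mathbb C[\mathsf X,\mathsf Y]$, so it has the same fraction field and is integral over this normal subring. Hence the two coincide.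

So $X_c$ is the smooth affine quadric surface (2). Its fixed points are $(0,0,\pm c/2)$, and since $\Omega_c(\mathsf X)=\Omega_c(\mathsf Y)=0$, $\Omega_c(\mathsf Z)=\tfrac12cs$, they are $x_{\mathrm{triv}}$ and $x_{\mathrm{sgn}}$. With $p=x_{\mathrm{triv}}$, $B_p=\{\mathsf Y=0,\mathsf Z=c/2\}$ and $A_p=\{\mathsf X=0,\mathsf Z=c/2\}$ are lines.

*The conjecture here, $c\neq0$.* The quadric is homotopy equivalent to $S^2$ (after scaling to $c$ real, the sphere is $\mathsf X=u+iv$, $\mathsf Y=-(u-iv)$, $u^2+v^2+\mathsf Z^2=c^2/4$ with $u,v,\mathsf Z$ real). We have $\operatorname{Im}\Omega_c=\mathbb CW$, $F^0=\mathbb C1$, $F^1=\mathbb CW$, so $\operatorname{gr}^\bullet$ has dimension $1$ in degrees $0$ and $2$, with square zero in degree $2$, as it should. As odd cohomology vanishes, $H^*_{\mathbb C^\times}(X_c)$ is free over $\mathbb C[h]$ on generators of degrees $0$ and $2$ and injects into $\mathbb C[h]^2$ by restriction to the two fixed points; the image contains only multiples of $(1,1)$ in degree $0$ and is everything in positive degrees. So it is $\{(f,g):f(0)=g(0)\}$.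 On the other side, $\operatorname{Rees}(\mathbb CW)=\mathbb C[h]\cdot1\oplus h\,\mathbb C[h]\,s$, and $s\mapsto(1,-1)$ identifies it with the same algebra.

*The case $c=0$.* Now $X_0=\{\mathsf Z^2=\mathsf X\mathsf Y\}$ contracts to the origin by scaling, compatibly with $\mathbb C^\times$. So $H^*=\mathbb C$ and $H^*_{\mathbb C^\times}=\mathbb C[h]$. And $\operatorname{Im}\Omega_0=\mathbb C1$, in agreement with b) and c).

## 4. The group $G_{13}$ and the theorems

**Construction.** Let $\sigma_1,\sigma_2,\sigma_3$ be the Pauli matrices and $\sigma_m=m_1\sigma_1+m_2\sigma_2+m_3\sigma_3$ for $m\in\mathbb C^3$; thus $\sigma_n\sigma_m+\sigma_m\sigma_n=2(n\cdot m)$. The double cover $\rho:SU(2)\to SO(3)$ is given by $g\sigma_mg^{-1}=\sigma_{\rho(g)m}$. For a real unit vector $n$ we have $\sigma_n\sigma_m\sigma_n=\sigma_{2(n\cdot m)n-m}$, so the half-turn about $n$ lifts to $\pm i\sigma_n$.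

Let $O\subset SO(3)$ be the rotation group of the octahedron with vertices $\pm e_1,\pm e_2,\pm e_3$ (order $24$), $\tilde O\subset SU(2)$ its preimage (order $48$), $V=\mathbb C^2$ and $W=\mu_4\tilde O$. As $\mu_4\cap\tilde O=\{\pm1\}$, we get $|W|=96$ and $W/\mu_4\cong O$.

Let $\lambda g$ ($\lambda\in\mu_4$, $g\in\tilde O$) be a pseudo-reflection with eigenvalues $1,\xi$. Then $\xi=\det(\lambda g)=\lambda^2\neq1$, so $\lambda=\pm i$, $\xi=-1$, and $\operatorname{tr}g=0$. Conversely, if $\operatorname{tr}g=0$, then $g$ has eigenvalues $\pm i$ and $ig$ has eigenvalues $\pm1$. So $S=\{ig:g\in\tilde O,\operatorname{tr}g=0\}$, all reflections have order $2$, and $ig\in S$ exactly when $g$ lifts a half-turn of $O$. In other words $S=\{\sigma_n\}$ with $n$ running over the unit vectors along half-turn axes. There are $3$ half-turns about vertex axes ($n=\pm e_i$) and $6$ about edge axes ($n=\pm(e_i\pm e_j)/\sqrt2$), so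
$$S=S_v\sqcup S_e,\qquad|S_v|=6,\quad|S_e|=12,$$
and both sets are stable under conjugation. Since $\sigma_1\sigma_2\sigma_3=i$, the group $\langle S\rangle$ contains $\mu_4$. Its image in $O$ contains the edge half-turns. Let $O\cong S_4$ be the action on the four diagonals $\mathbb R(\pm1,\pm1,\pm1)$. The half-turn $(u,v,w)\mapsto(v,u,-w)$ exchanges the diagonals of $(1,1,1)$ and $(1,1,-1)$ and fixes the other two, so edge half-turns are the transpositions and generate $O$. Hence $\langle S\rangle=W$: this is the Shephard–Todd group $G_{13}$, of rank $2$. Write $c=(a,b)$ if $c=a$ on $S_v$ and $c=b$ on $S_e$.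

**Theorem A.** For $W=G_{13}$ and $c=(a,-a)$, $a\ne0$, one has $H^3(X_c)\neq0$, and a), b), c) are all false for this $(W,c)$.

**Standing hypothesis (★).** $W$ is a complex reflection group, $\dim V=2$, $V^W=0$, all reflections of $W$ have order $2$, and $c_s\neq0$ for all $s\in S$.

**Theorem B.** Assume (★). There is an involution $\tau$ of $X_c$ with $\tau(x_E)=x_{E\otimes\det}$ such that
$$\dim H^3(X_c)\ \ge\ \tfrac12\sum_{p\in X_c^{\mathbb C^\times},\ \tau p\ne p}(\beta_p-1),$$
where $\beta_p$ is the number of $2$-dimensional irreducible components of $B_p=\{x:\lim_{t\to0}t\cdot x=p\}$. If a linear character $\chi$ satisfies $x_\chi=x_E$ for some irreducible $E\neq\chi$, then $\beta_{x_\chi}\ge2$. If moreover $\sum_sc_s\chi(s)\ne0$, then $H^3(X_c)\neq0$ and a), b), c) all fail.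

**Theorem C.** The conjecture fails, in all three parts, for $G_{13}$ on both lines $a=\pm b\neq0$. For every $n\ge2$ it fails, in all three parts, for some group of rank $n$, namely $G_{13}\times W'$ with $W'$ any complex reflection group of rank $n-2$ and any parameter on $W'$.

## 5. A class in $H^3$ breaks all three parts

**Lemma 0.** Let $(W,c)$ be arbitrary and suppose $H^3(X_c)\neq0$. Then a), b), c) all fail, and b), c) fail even as isomorphisms of ungraded algebras (over $\mathbb C[h]$ and $\mathbb C$ respectively).

*Proof.* Write $X=X_c$. Part a) fails by definition.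

**Part b).** The aim is to produce a nonzero nilpotent. The algebra $\operatorname{Im}\Omega_c\subset Z(\mathbb CW)\cong\mathbb C^{\operatorname{Irr}W}$ is reduced, so $\operatorname{Rees}(\operatorname{Im}\Omega_c)\subset\operatorname{Im}\Omega_c\otimes\mathbb C[h]$ is reduced and $h$-torsion-free. Suppose b) held, perhaps ungraded. Then $h$ acts injectively on $H^*_{\mathbb C^\times}(X)$. The Gysin sequence
$$H^3_{\mathbb C^\times}(X)\to H^3(X)\to H^2_{\mathbb C^\times}(X)\xrightarrow{\ h\ }H^4_{\mathbb C^\times}(X)\tag{3}$$
then shows that $H^3_{\mathbb C^\times}(X)\to H^3(X)$ is onto, so there is a nonzero $u\in H^3_{\mathbb C^\times}(X)$. As $u$ has odd degree, $u^2=-u^2$, so $u^2=0$. This contradicts reducedness.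

**Part c).** The aim is to compare dimensions. A fixed point of $X$ maps to a fixed point of $V/W\times V^*/W$, where the coordinates have positive weights on the first factor and negative weights on the second; so it lies over $(0,0)$. Since $X$ is finite over this product, $X^{\mathbb C^\times}$ is finite. Recall that a complex algebraic variety satisfies $\chi=\chi_c$, that $\chi_c$ is additive, and that $\chi_c$ vanishes if $\mathbb C^\times$ acts without fixed points. Hence $\chi(X)=\#X^{\mathbb C^\times}$.

If $z\in Z_c$ is homogeneous of degree $\ne0$, then in $z=\sum pwq$ with $p,q$ homogeneous no term has both $p$ and $q$ constant, so $\Omega_c(z)=0$. Thus all functions of nonzero degree vanish at $x_E$, and $x_E$ is a fixed point. The dimension of the reduced algebra $\operatorname{Im}\Omega_c$ is the number of its characters. Each character extends to $Z(\mathbb CW)$, because $Z(\mathbb CW)$ is integral over $\operatorname{Im}\Omega_c$; so it is the restriction of some $\omega_E$, and the number is that of distinct points $x_E$. Therefore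
$$\dim\operatorname{gr}^\bullet(\operatorname{Im}\Omega_c)=\dim\operatorname{Im}\Omega_c\le\#X^{\mathbb C^\times}=\chi(X)<\dim H^*(X),$$
the last inequality because $H^{odd}(X)\neq0$. So c) fails. $\square$

## 6. From $H^3_A$ to $H^3$, and where the plain argument stops

Assume (★). Let $Q=V/W$, which is $\cong\mathbb C^2$ by Chevalley–Shephard–Todd, let $\Upsilon:X\to Q$ be the map given by $\mathbb C[V]^W\subset Z_c$ (an inclusion that is part of the given facts), and put $A=\Upsilon^{-1}(0)$, $X^\circ=X\setminus A$. We shall see that $A$ is the disjoint union of the $A_p$. Local cohomology $H^k_A(X)$ is the relative cohomology $H^k(X,X\setminus A)$; if $X$ is smooth and $A$ is smooth of codimension $r$, it is $H^{k-2r}(A)$. There is an exact sequence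
$$H^2(X^\circ)\to H^3_A(X)\to H^3(X).\tag{4}$$
Two sheets at $p$ will give $H^3_{A_p}(X)\neq0$. The sensible next move is to show $H^2(X^\circ)=0$: after all, $X^\circ$ maps to $Q^\circ=Q\setminus0=\mathbb C^2\setminus0$, and $H^2(\mathbb C^2\setminus0)=0$.

This is false. Take $W=\mu_2\times\mu_2$ on $\mathbb C^2$ with $c_1c_2\ne0$. By Section 3 (the algebra is a tensor product), $X=M_1\times M_2$ with $M_j=\{\mathsf Z_j^2=\mathsf X_j\mathsf Y_j+c_j^2/4\}\simeq S^2$. Here $A=\{\mathsf X_1=\mathsf X_2=0\}$ is a union of four disjoint planes, smooth of codimension $2$ in the smooth $X$, so $H^k_A(X)=0$ for $k<4$ and $H^2(X^\circ)\cong H^2(X)=\mathbb C^2\neq0$.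

One sees exactly what goes wrong. Let $D\subset Q^\circ$ be the discriminant and $\tilde D=\Upsilon^{-1}(D)$. Over $\mathsf X_j=0$ we have $\mathsf Z_j=\pm c_j/2$, so each component of $D$ has two components of $\tilde D$ above it. Over $Q\setminus\{\mathsf X_1\mathsf X_2=0\}=(\mathbb C^\times)^2$ the map $\Upsilon$ has affine spaces as fibres, and the residue map $H^1((\mathbb C^\times)^2)=\mathbb C^2\to H^0(\tilde D)=\mathbb C^4$ is not onto. What is missed are the differences of the two sheets. But the involution $\mathsf Z_j\mapsto-\mathsf Z_j$ exchanges the sheets; it acts on $S^2$ as a reflection, so by $-1$ on each $H^2(M_j)$, and the invariant part of $H^2(X^\circ)$ is $0$.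

So the plan is: find an involution $\tau$ over $Q$ on every $X_c$ satisfying (★), prove $H^2(X^\circ)^\tau=0$, and use (4) on $\tau$-invariants. A class of $H^3_{A_p}$ can be symmetrized without loss if $\tau p\ne p$. This explains the shape of Theorem B.

## 7. Commutators, the Euler element, and the involution

From here to Section 14 we assume (★) and write $H,Z,X$ for $H_c,Z_c,X_c$. For $s\in S$,
$$s(v)=v-\tfrac{2\langle v,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\alpha_s^\vee,\qquad s(x)=x-\tfrac{2\langle\alpha_s^\vee,x\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\alpha_s.$$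
The pointwise stabilizer of a reflecting line is cyclic and its nontrivial elements are reflections, hence of order $2$; so each reflecting line belongs to exactly one reflection, and the $\alpha_s$ are pairwise non-proportional.

**Step 1: commuting $y$ past a polynomial.** This is needed to compute in $H$. For $f\in\mathbb C[V]$,
$$[y,f]=\tfrac12\sum_sc_s\langle y,\alpha_s\rangle\frac{f-s(f)}{\alpha_s}\,s.\tag{5}$$
For $f=x\in V^*$ this is (1). Both sides satisfy the rule $\delta(fg)=\delta(f)g+f\delta(g)$: on the right this holds because $s\,g=s(g)s$ and $(f-sf)s(g)+f(g-sg)=fg-s(fg)$. So (5) holds for all $f$, and $\mathbb C[V]^W\subset Z$. In the same way $[g,x]=\frac12\sum_sc_s\langle\alpha_s^\vee,x\rangle\frac{g-s(g)}{\alpha_s^\vee}s$ for $g\in\mathbb C[V^*]$, and $\mathbb C[V^*]^W\subset Z$. If we filter $H$ by $y$-degree, the right side of (1) has lower degree than the left, and the triangular decomposition gives $\operatorname{gr}H=(\mathbb C[V]\otimes\mathbb C[V^*])\rtimes W$.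

**Step 2: the Euler element.** It will separate fixed points. Let $\mathrm{eu}=\sum_ix_iy_i+\frac12\sum_sc_ss$ (dual bases); it is $W$-invariant. Then
$$\Big[\sum x_iy_i,x\Big]=\sum_sc_s\frac{\langle\alpha_s^\vee,x\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\alpha_ss=-\tfrac12\sum_sc_s[s,x],$$
because $\sum_ix_i\langle y_i,\alpha_s\rangle=\alpha_s$ and $[s,x]=(s(x)-x)s$. Using $s\alpha_s^\vee=-\alpha_s^\vee s$,
$$\Big[\sum x_iy_i,y\Big]=-\sum_sc_s\frac{\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}s\alpha_s^\vee=\sum_sc_s\frac{\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\alpha_s^\vee s=-\tfrac12\sum_sc_s[s,y].$$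
So $\mathrm{eu}\in Z$ and $\Omega_c(\mathrm{eu})=\frac12\sum_sc_ss$.

**Step 3: the involution.** Let $\varepsilon=\det_V$. It is $-1$ on $S$, so it takes values in $\{\pm1\}$, as $W=\langle S\rangle$. The assignment
$$x\mapsto x,\qquad y\mapsto-y,\qquad w\mapsto\varepsilon(w)w$$
respects all relations: in (1) both sides change sign, and the others are clear. Its square is the identity and it preserves degrees. Call it $\tau^*$, and let $\tau$ be the induced involution of $X$, which commutes with $\mathbb C^\times$. As $\tau^*$ fixes $\mathbb C[V]^W$, we have $\Upsilon\tau=\Upsilon$. For $z=\sum pwq$ of degree $0$, only terms with $p,q$ constant contribute to $\Omega_c$, so $\Omega_c(\tau^*z)$ is $\Omega_c(z)$ with each $w$ replaced by $\varepsilon(w)w$. Applying $\omega_E$ gives $z(\tau x_E)=z(x_{E\otimes\varepsilon})$. Functions of nonzero degree vanish at both points. Hence $\tau(x_E)=x_{E\otimes\det}$.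

## 8. The sets $A$ and $B$, and where Verma modules live

**Step 1: decomposing $A$ and $B$.** The purpose is to see that the attracting sets are closed of dimension at most $2$. Define the reduced closed subvarieties
$$A=\{\mathbb C[V]^W_+=0\}=\Upsilon^{-1}(0),\qquad B=\{\mathbb C[V^*]^W_+=0\}.$$
Since $X$ is finite over $V/W\times V^*/W$, $B$ is finite over $V/W$ and $A$ is finite over $V^*/W$, and both have dimension $\le2$.

Let $f\in\mathcal O(B)$ be homogeneous of negative degree. It satisfies $f^n+a_1f^{n-1}+\dots+a_n=0$ with $a_i\in\mathbb C[V]^W$. In the component of degree $n\deg f$, $a_i$ is replaced by its component of degree $i\deg f<0$, which is $0$. So $f^n=0$ and $f=0$, as $B$ is reduced. Hence $\mathcal O(B)$ is non-negatively graded. It is a finitely generated graded $\mathbb C[V]^W$-module, so $\mathcal O(B)_0$ is finite-dimensional; being reduced, it is a product of copies of $\mathbb C$. Its primitive idempotents cut $B$ into open and closed pieces. On such a piece $B'$ we have $\mathcal O(B')_0=\mathbb C$, all other degrees are positive,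 and so every $x\in B'$ satisfies $\lim_{t\to0}t\cdot x=p'$, where $p'$ is the point at which $\mathcal O(B')_{>0}$ vanishes; $p'$ is the only fixed point of $B'$. All fixed points of $X$ lie over $(0,0)$, hence in $B$. Conversely, if $x\in X$ and $\lim_{t\to0}t\cdot x$ exists, then $t^dz(x)$ stays bounded as $t\to 0$ for $z$ of degree $d<0$, so $z(x)=0$; thus $x\in B$. We conclude that
$$B=\bigsqcup_{p\in X^{\mathbb C^\times}}B_p,\qquad A=\bigsqcup_{p\in X^{\mathbb C^\times}}A_p,$$
with $B_p$ open and closed in $B$, and, by the same argument with signs reversed, $A_p$ open and closed in $A$.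

**Step 2: Verma modules.** They will exhibit components of $B_p$. For $E\in\operatorname{Irr}W$ let $\Delta(E)=H\otimes_{\mathbb C[V^*]\rtimes W}E\cong\mathbb C[V]\otimes E$, where $V$ acts on $E$ by $0$. For instance $\Delta(\mathrm{triv})=\mathbb C[V]$, where $y$ acts by $f\mapsto\frac12\sum_sc_s\langle y,\alpha_s\rangle(f-s(f))/\alpha_s$. The basic fact is:
$$\text{a central }z\text{ of degree }0\text{ acts on any vector killed by }V\text{ as }\Omega_c(z)\in Z(\mathbb CW).\tag{6}$$
Indeed, write $z=\sum pwq$ with $p,q$ homogeneous. On a vector killed by $V$ only terms with $q$ constant survive; for these $p$ has degree $0$, so is constant.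

By (6), $z$ acts on $1\otimes E$ by $\omega_E(\Omega_c(z))=z(x_E)$, and hence on all of $\Delta(E)$, which is generated by $1\otimes E$. Also $\mathbb C[V^*]^W_+$ is central and kills $1\otimes E$, so it acts by $0$ and $\operatorname{Supp}_X\Delta(E)\subset B$. For a fixed point $p'\ne x_E$, lift to $z\in Z_0$ the function on $B$ that is $1$ on $B_{p'}$ and $0$ on the other pieces. It acts on $\Delta(E)$ by $z(x_E)=0$, so the support does not meet $B_{p'}$. Therefore
$$\operatorname{Supp}_X\Delta(E)\subset B_{x_E}.\tag{7}$$

## 9. Away from the reflecting lines: Dunkl operators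

Let $\mathfrak d\in\mathbb C[V]^W$ be a power of $\prod_s\alpha_s$, $V_{reg}=\{\mathfrak d\ne0\}$, and $H_{reg}=H[\mathfrak d^{-1}]$, a localization at a central nonzerodivisor. Put
$$\varphi_s(y)=\tfrac12c_s\frac{\langle y,\alpha_s\rangle}{\alpha_s},\qquad Y_y=y+\sum_s\varphi_s(y)s\in H_{reg}.\tag{8}$$

**Claim.** $H_{reg}=(\mathbb C[V_{reg}]\otimes\mathbb C[V^*])\rtimes W$, with $\mathbb C[V^*]$ generated by the $Y_y$.

**Step 1: the easy commutators.** We have $[Y_y,x]=[y,x]+\sum_s\varphi_s(y)(s(x)-x)s=0$ by (1), and $wY_yw^{-1}=Y_{wy}$, since $w(\varphi_s(y))=\varphi_{wsw^{-1}}(wy)$.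

**Step 2: the centralizer of $\mathbb C[V]$.** This limits what $[Y_y,Y_{y'}]$ can be. Each $Y_y$ is $y$ plus terms of $y$-degree $0$. By triangularity, $H_{reg}$ is free as a left $\mathbb C[V_{reg}]$-module on the elements $Y^mw$, with $Y^m$ the ordered monomials in $Y_{y_1},Y_{y_2}$. Since $xY^mw-Y^mwx=(x-w(x))Y^mw$, the centralizer of $\mathbb C[V]$ is the $\mathbb C[V_{reg}]$-span of the $Y^m$.

**Step 3: the $Y_y$ commute.** Let $K=[Y_y,Y_{y'}]$. It commutes with $\mathbb C[V]$ by Step 1 and the Jacobi identity. By (5) and centrality of $\mathfrak d$, commutators of $y$ with $\mathbb C[V_{reg}]$ have $y$-degree $\le0$. So modulo $y$-degree $\le 0$,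
$$K\equiv\sum_s\Big(\varphi_s(y')\,(y-s(y))-\varphi_s(y)\,(y'-s(y'))\Big)s=0,$$
because $y-s(y)=\frac{2\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\alpha_s^\vee$ and $\varphi_s(y')\langle y,\alpha_s\rangle$ is symmetric in $y,y'$. So $K\in\mathbb C[V_{reg}]\otimes\mathbb CW$, and by Step 2 $K\in\mathbb C[V_{reg}]$. To see that $K=0$, let it act. On $\Delta(E)_{reg}=\mathbb C[V_{reg}]\otimes E$ we get from (5)
$$Y_y(f\otimes e)=\tfrac12\sum_sc_s\langle y,\alpha_s\rangle\Big(\frac{f-s(f)}{\alpha_s}+\frac{s(f)}{\alpha_s}\Big)\otimes se,$$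
that is, $Y_y$ acts by the $\mathbb C[V_{reg}]$-linear operator
$$G_y=\tfrac12\sum_sc_s\frac{\langle y,\alpha_s\rangle}{\alpha_s}\otimes s|_E.\tag{9}$$
For $E=\mathrm{triv}$ these are multiplications by functions, so they commute, while $K$ acts as multiplication by $K$. Hence $K=0$, and the claim follows from Steps 1 and 2. $\square$

**Step 4: centers.** $W$ acts faithfully on the domain $\mathbb C[V_{reg}]\otimes\mathbb C[V^*]$, so the center of the crossed product is the ring of invariants, and
$$X_{reg}:=\Upsilon^{-1}(V_{reg}/W)=(V_{reg}\times V^*)/W.\tag{10}$$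
By Steinberg's theorem (the stabilizer of a vector is generated by the reflections fixing it) $W$ acts freely on $V_{reg}$. So $X_{reg}$ is a vector bundle over $Q_{reg}:=V_{reg}/W$.

## 10. Near a reflecting line: two sheets of $\Upsilon^{-1}(D)$

Fix $s\in S$ and let $V_s=\{u\in V:\alpha_{s'}(u)\neq0\ \text{for all }s'\ne s\}$. It is $s$-stable, and it is the locus where $\big(\prod_{s'\ne s}\alpha_{s'}\big)^2$, an $s$-invariant function, does not vanish. Let $R=\mathbb C[V_s]^{s}$ and $N_s=V_s/\langle s\rangle=\operatorname{Spec}R$. Then $R$ is a localization of $\mathbb C[V]^s$ and $R\otimes_{\mathbb C[V]^s}\mathbb C[V]=\mathbb C[V_s]$. Since $V^W=0$, $|S|\ge2$ and $0\notin V_s$.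

For $u\in V_s$ Steinberg's theorem gives $W_u\subset\langle s\rangle$. For a finite group $G$ the completed local ring of $V/G$ at the image of $u$ is $\widehat{\mathcal O}_{V,u}^{G_u}$. This is the same ring for $G=\langle s\rangle$ and $G=W$, so $N_s\to Q$ is étale. A nonzero $v$ lies on at most one reflecting line, so $W_v=1$, or $W_v=\langle s\rangle$ with $v\in V_s$. Hence $Q_{reg}$ and the images of the $N_s$ cover $Q^\circ=Q\setminus0$.

Let $H_c(\langle s\rangle)$ be the algebra of $\langle s\rangle$ acting on $V$ with parameter $c_s$, $Z_c(\langle s\rangle)$ its center, and $\tau^*$ on it the map $x\mapsto x$, $y\mapsto-y$, $s\mapsto-s$.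

**Claim.** As $R$-algebras, compatibly with $\tau^*$,
$$R\otimes_{\mathbb C[V]^W}Z_c(W)\ \cong\ R\otimes_{\mathbb C[V]^s}Z_c(\langle s\rangle).\tag{11}$$

Put $\tilde C=R\otimes_{\mathbb C[V]^W}\mathbb C[V]$ and $\tilde H=R\otimes_{\mathbb C[V]^W}H=\tilde C\otimes\mathbb CW\otimes\mathbb C[V^*]$.

**Step 1: splitting $\tilde C$.** We want an idempotent that sees only $s$. Consider
$$W\times_{\langle s\rangle}V_s\to N_s\times_QV,\qquad(w,u)\mapsto(\bar u,wu).$$
It is finite, since both sides are finite over $N_s$. It is surjective, since points of the fibre product are pairs $(\bar u,v)$ with $v\in Wu$. It is injective: if $(\bar u,wu)=(\bar u',w'u')$, we may assume $u=u'$ by changing the representative, and then $w^{-1}w'\in W_u\subset\langle s\rangle$ fixes $u$, so $(w',u)\sim(w,u)$. The target is étale over $V$, hence smooth. Both sides are disjoint unions of irreducible surfaces, so components correspond bijectively. On each component a finite bijective morphism is birational in characteristic $0$, and being finite birational onto a normal variety it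 is an isomorphism by Zariski's main theorem. So $\tilde C\cong\prod_{W/\langle s\rangle}\mathbb C[V_s]$, and $\mathfrak d$ is a nonzerodivisor in $\tilde C$.

Let $e\in\tilde C$ be the idempotent of the trivial coset. Then $s(e)=e$, $e\,w(e)=0$ for $w\notin\langle s\rangle$, $\sum_{w\in W/\langle s\rangle}wew^{-1}=1$, and $e\tilde C=\mathbb C[V_s]$ with its natural $s$-action. On $e\tilde C$ the two images of $\mathbb C[V]^s$, through $R$ and through $\mathbb C[V]$, coincide. As $\tilde He\tilde H=\tilde H$, Morita theory gives $Z(\tilde H)\cong Z(e\tilde He)$, $z\mapsto ez$.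

**Step 2: a map from the algebra of $\langle s\rangle$.** Define the $R$-algebra map
$$\theta:R\otimes_{\mathbb C[V]^s}H_c(\langle s\rangle)\to e\tilde He,\qquad x\mapsto xe,\quad s\mapsto se,\quad y\mapsto eye.$$
We check the relations. Those with $s$ hold since $se=es$, and the $xe$ commute. Next, $ex=xe$ gives $[eye,xe]=e[y,x]e$, and $es'e=e\,s'(e)s'=0$ for $s'\neq s$, so
$$[eye,xe]=c_s\frac{\langle\alpha_s^\vee,x\rangle\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}se.$$
For $[eye,ey'e]=0$ work in $\tilde H[\mathfrak d^{-1}]\supset\tilde H$. There $Y_y$ commutes with $\tilde C$, in particular with $e$, so $eye=e(Y_y-\varphi_s(y)s)$, and $e$ commutes with $Y_y$, $s$, $\varphi_s(y)$. Now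
$$[Y_y-\varphi_s(y)s,\,Y_{y'}-\varphi_s(y')s]=-\varphi_s(y')(Y_y-Y_{sy})s+\varphi_s(y)(Y_{y'}-Y_{sy'})s+[\varphi_s(y)s,\varphi_s(y')s].$$
Since $Y_y-Y_{sy}=\frac{2\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}Y_{\alpha_s^\vee}$ and $\varphi_s(y')\langle y,\alpha_s\rangle$ is symmetric in $y,y'$, the first two terms cancel. Since $\varphi_s(y)s\varphi_s(y')s=-\varphi_s(y)\varphi_s(y')$ is symmetric, the last one is $0$.

**Step 3: $\theta$ is an isomorphism.** We compare associated graded spaces for the $y$-degree: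
$$\operatorname{gr}(e\tilde He)=e\big((\tilde C\otimes\mathbb C[V^*])\rtimes W\big)e=\bigoplus_{w\in\langle s\rangle}\mathbb C[V_s]\otimes\mathbb C[V^*]\,w,$$
because $e(fw)e=f\,e\,w(e)\,w$. As $R\otimes_{\mathbb C[V]^s}\mathbb C[V]=\mathbb C[V_s]$, the source of $\theta$ has the same associated graded, and $\operatorname{gr}\theta$ is an isomorphism. The filtrations are exhaustive and start in degree $0$, so $\theta$ is an isomorphism.

**Step 4: centers and $\tau^*$.** The center of $H$ is the kernel of the $\mathbb C[V]^W$-linear map $h\mapsto([g_i,h])_i$ for finitely many generators $g_i$ of $H$. Kernels commute with the flat base change $\mathbb C[V]^W\to R$, so $R\otimes Z_c(W)=Z(\tilde H)$; the same holds for $\mathbb C[V]^s\to R$. With Steps 1 and 3 this is (11). Finally $\mathrm{id}\otimes\tau^*$ fixes $\tilde C$ pointwise, hence fixes $e$, and sends $se\mapsto-se$, $eye\mapsto-eye$. So $\theta$ intertwines the two versions of $\tau^*$. $\square$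

**Step 5: the local equation.** Split $V=\mathbb C\alpha_s^\vee\oplus V^s$, normalize $\langle\alpha_s^\vee,\alpha_s\rangle=1$, and put $x=\alpha_s$, $y=\alpha_s^\vee$, so $[y,x]=c_ss$. By (1), $V^s$ and $(V^s)^*$ commute with everything in $H_c(\langle s\rangle)$. So $H_c(\langle s\rangle)$ is the algebra of Section 3 tensored with $\mathbb C[V^s\times(V^s)^*]$, and its center is the ring (2) tensored with this polynomial ring. Therefore (11) says
$$N_s\times_QX\ \cong\ \{(n,\mathsf Y,\mathsf Z,\eta):\ \mathsf Z^2=\mathsf X(n)\mathsf Y+\tfrac{c_s^2}4\},\quad n\in N_s,\ \mathsf Y,\mathsf Z\in\mathbb C,\ \eta\in(V^s)^*,\tag{12}$$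
where $\mathsf X=\alpha_s^2$ on $N_s$. The map to $N_s$ is $n$, and $\tau$ is $(n,\mathsf Y,\mathsf Z,\eta)\mapsto(n,\mathsf Y,-\mathsf Z,-\eta)$.

**Step 6: consequences.** Let $D=Q^\circ\setminus Q_{reg}$ (reduced) and $\tilde D=\Upsilon^{-1}(D)\subset X^\circ=\Upsilon^{-1}(Q^\circ)$. The pullback of $D$ to $N_s$ is $\{\mathsf X=0\}$, an open piece of the line $V^s$, so it is smooth. Setting $\mathsf X=0$ in (12) leaves $\mathsf Z=\pm c_s/2$, with $\mathsf Y,\eta$ free; since $c_s\neq0$ these are two disjoint smooth sheets, and the variety (12) itself is smooth. Étale maps are local biholomorphisms, and $X_{reg}$ is smooth, so: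

(i) $X^\circ$ is smooth; $D\subset Q^\circ$ and $\tilde D\subset X^\circ$ are smooth closed divisors; a local equation of $D$ pulls back to a local equation of $\tilde D$.

(ii) $\Upsilon:\tilde D\to D$ is a surjective submersion, and each fibre is a disjoint union of two affine planes interchanged by $\tau$.

## 11. $H^2(X^\circ)^\tau=0$

**Step 1: compatible Gysin sequences.** We want to compare $X^\circ$ with $Q^\circ$. For a smooth closed divisor $D\subset Q^\circ$ there is a Thom isomorphism $H^{k-2}(D)\cong H^k_D(Q^\circ)$, the product with the Thom class in $H^2_D(Q^\circ)$. Where $D$ has local equation $g$, this class is the image of $[\frac1{2\pi i}\frac{dg}g]$ under the boundary map from $H^1$ of the complement. By (i), $\Upsilon^*g$ is a local equation of $\tilde D$, so the Thom class of $D$ pulls back to that of $\tilde D$. Under the Thom isomorphisms the map $H^k_D(Q^\circ)\to H^k_{\tilde D}(X^\circ)$ is therefore $\Upsilon^*:H^{k-2}(D)\to H^{k-2}(\tilde D)$. Since $\tau$ is holomorphic and preserves $\tilde D$, it preserves the Thom class,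 and the sequence of $(X^\circ,\tilde D)$ is $\tau$-equivariant. As $X_{reg}\to Q_{reg}$ is a vector bundle, $\Upsilon^*:H^*(Q_{reg})\cong H^*(X_{reg})$, and $\tau$ acts trivially there because $\Upsilon\tau=\Upsilon$. Taking $\tau$-invariants, an exact operation, we get the exact sequence
$$H^1(X_{reg})\xrightarrow{\partial_1}H^0(\tilde D)^\tau\to H^2(X^\circ)^\tau\to H^2(X_{reg})\xrightarrow{\partial_2}H^1(\tilde D).\tag{13}$$

**Step 2: $\partial_1$ is surjective.** This is where the sheet differences of Section 6 disappear. A $\tau$-invariant locally constant function on $\tilde D$ is constant on the fibres of $\tilde D\to D$ by (ii). It descends to a locally constant function on $D$, because a surjective submersion has local sections. So $\Upsilon^*:H^0(D)\cong H^0(\tilde D)^\tau$. And $H^1(Q_{reg})\to H^0(D)\to H^2(Q^\circ)=H^2(\mathbb C^2\setminus0)=0$ is exact, so the corresponding map for $Q$ is surjective. Hence $\partial_1$ is.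

**Step 3: $\partial_2$ is injective.** Since $H^2(Q^\circ)=0$, we have $H^2(Q_{reg})\hookrightarrow H^1(D)$, and it suffices that $\Upsilon^*:H^1(D)\to H^1(\tilde D)$ is injective. Each component $D_i$ of $D$ is the image of a punctured reflecting line. It is a single $\mathbb C^\times$-orbit with finite stabilizer, so $D_i\cong\mathbb C^\times$. Choose $x\in\Upsilon^{-1}(D_i)$. The composite
$$\mathbb C^\times\xrightarrow{\ t\mapsto t\cdot x\ }\Upsilon^{-1}(D_i)\to D_i$$
is a finite covering of $\mathbb C^\times$, hence injective on $H^1$. So $H^1(D_i)\to H^1(\Upsilon^{-1}(D_i))$ is injective for every $i$.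

By (13), $H^2(X^\circ)^\tau=0$.

## 12. $\dim H^3_{A_p}(X)\ge\beta_p-1$

**Step 1: from $A_p$ to $B_p$.** We quote hyperbolic localization. Let a normal complex variety $X$ carry a $\mathbb C^\times$-action with fixed locus $F$, whose connected components are $F_j$. Let $X^+$ (respectively $X^-$) be the disjoint union over $j$ of the sets of points with limit in $F_j$ as $t\to0$ (respectively $t\to\infty$), with maps $f^\pm:F\to X^\pm$, $g^\pm:X^\pm\to X$ and limit maps $\pi^\pm:X^\pm\to F$. T. Braden (*Hyperbolic localization of intersection cohomology*, Transform. Groups 8 (2003), Thm. 1) proves that the natural map $(f^-)^*(g^-)^!\mathcal S\to(f^+)^!(g^+)^*\mathcal S$ is an isomorphism for every weakly equivariant constructible complex $\mathcal S$. The contraction lemma of the same paper says that $(f^\pm)^*\cong\pi^\pm_*$ and $(f^\pm)^!\cong\pi^\pm_!$ on weakly equivariant complexes on $X^\pm$.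

Apply this to our $X$, which is normal with finitely many fixed points, and $\mathcal S=\underline{\mathbb C}_X$. By Section 8 the part of $X^+$ at $p$ is $B_p$ and that of $X^-$ is $A_p$, which is closed in $X$. At $p$ the left side is $R\Gamma(A_p,(g^-)^!\underline{\mathbb C})=R\Gamma_{A_p}(X,\underline{\mathbb C})$, and the right side is $R\Gamma_c(B_p,\underline{\mathbb C})$. Hence
$$H^k_{A_p}(X)\cong H^k_c(B_p)\quad\text{for all }k.\tag{14}$$
In Section 3 both sides are $\mathbb C$ in degree $2$: $A_p$ is a smooth curve in a smooth surface, and $B_p$ is a line.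

**Step 2: $H^1_c(B_p)=0$.** This excludes the second model of Section 1. Let $j:X^\circ\hookrightarrow X$. Every point of the normal complex space $X$ has a basis of connected open neighborhoods $N$. Such an $N$ is irreducible, and $A\cap N$ is a proper analytic subset, as $\dim A\le2<4$. So $N\setminus A$ is nonempty and connected. Hence $\underline{\mathbb C}_X\to j_*\underline{\mathbb C}$ is an isomorphism. Its kernel and cokernel are the local cohomology sheaves $\mathcal H^0_A(\underline{\mathbb C})$ and $\mathcal H^1_A(\underline{\mathbb C})$, so both vanish, and the spectral sequence $H^i(X,\mathcal H^q_A(\underline{\mathbb C}))\Rightarrow H^{i+q}_A(X)$ gives $H^1_A(X)=0$. As $A$ is the disjoint union of the closed sets $A_p$, the space $H^1_{A_p}(X)$ is a direct summand of $H^1_A(X)$, so it is $0$. By (14), $H^1_c(B_p)=0$.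

**Step 3: the count.** $\mathbb C^\times$ acts on $B_p\setminus\{p\}$ without fixed points, so $\chi_c(B_p)=1$. Since $\dim B_p\le2$, $H^k_c(B_p)=0$ for $k>4$ and $\dim H^4_c(B_p)=\beta_p$. Therefore
$$\dim H^3_{A_p}(X)=\dim H^3_c(B_p)=\beta_p-1+\dim H^2_c(B_p)+\dim H^0_c(B_p)\ \ge\ \beta_p-1.\tag{15}$$

## 13. A linear character that shares its point gives two sheets

Let $\chi$ be a linear character and $E\ne\chi$ irreducible with $x_E=x_\chi=:p$. We show $\beta_p\ge2$.

**Step 1: supports over $V_{reg}$.** Verma modules become spectra of matrices there. For $F\in\operatorname{Irr}W$, $\Delta(F)_{reg}=\mathbb C[V_{reg}]\otimes F$ is finite over $\mathbb C[V_{reg}]$, and $Y_y$ acts by the commuting matrices (9). So its support in $V_{reg}\times V^*$, as a module over $\mathbb C[V_{reg}]\otimes\mathbb C[V^*]$, is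
$$\Gamma_F=\{(v,\mu):\mu\text{ is a joint eigenvalue of }(G_y(v))_{y\in V}\text{ on }F\},$$
which is closed, $W$-stable and finite over $V_{reg}$. Its support in $X_{reg}=(V_{reg}\times V^*)/W$ is the image of $\Gamma_F$. By (7) the images of $\Gamma_\chi$ and $\Gamma_E$ lie in $B_p$.

**Step 2: the first component.** $\Gamma_\chi$ is the graph of $\mu_\chi$, where $\langle y,\mu_\chi(v)\rangle=\frac12\sum_sc_s\chi(s)\frac{\langle y,\alpha_s\rangle}{\alpha_s(v)}$. Its image in $X_{reg}$ is irreducible, $2$-dimensional and closed in $X_{reg}$. As $\dim B_p\le2$, the closure of this image is an irreducible component of $B_p$.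

**Step 3: $\Gamma_E$ is not contained in $\Gamma_\chi$.** Suppose that for all $v$ in a dense open set every joint eigenvalue on $E$ were $\mu_\chi(v)$. Taking traces in (9) would give
$$\sum_sc_s\big(\chi_E(s)-\chi(s)\dim E\big)\frac{\langle y,\alpha_s\rangle}{\alpha_s}=0\quad\text{for all }y\in V.\tag{16}$$
The $\alpha_s$ are pairwise non-proportional and $c_s\ne0$. For each $s$ choose $y$ with $\langle y,\alpha_s\rangle\ne0$ and compare poles along $\alpha_s=0$: we get $\chi_E(s)=\chi(s)\dim E$. As $s$ has order $2$ and $\chi(s)=\pm1$, it acts on $E$ by the scalar $\chi(s)$. Since $W=\langle S\rangle$ and $E$ is irreducible, $E=\chi$, a contradiction. The same argument shows that (16) itself is false, so for some $y$ its left side is nonzero on a nonempty open set of $v\in V_{reg}$. For each such $v$ the trace excludes that all joint eigenvalues equal $\mu_\chi(v)$, so there is $(v,\mu)\in\Gamma_E$ with $\mu\neq\mu_\chi(v)$.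

**Step 4: the second component.** By Step 3, $\Gamma_E\setminus\Gamma_\chi$ is a $2$-dimensional $W$-stable set. Its image in $X_{reg}$ is $2$-dimensional, lies in $B_p$, and is disjoint from the image of $\Gamma_\chi$, since both sets are $W$-stable. The latter image is closed in $X_{reg}$, so the new points lie outside its closure in $X$. They are therefore covered by the other components of $B_p$, one of which must have dimension $2$. So $\beta_p\ge2$.

## 14. Proof of Theorem B

**The bound.** $A$ is $\tau$-stable, since $\Upsilon\tau=\Upsilon$. As $\tau$ commutes with $\mathbb C^\times$, $\tau A_p=A_{\tau p}$ and $\tau B_p=B_{\tau p}$, so $\beta_{\tau p}=\beta_p$. The $\tau$-invariants of (4) form an exact sequence whose first term $H^2(X^\circ)^\tau$ is $0$ by Section 11. So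
$$H^3_A(X)^\tau\hookrightarrow H^3(X)^\tau,\qquad H^3_A(X)=\bigoplus_pH^3_{A_p}(X).$$
For each pair $\{p,\tau p\}$ with $p\ne\tau p$, $\tau$ exchanges $H^3_{A_p}(X)$ and $H^3_{A_{\tau p}}(X)$. The invariants of their sum are the elements $\xi+\tau\xi$ with $\xi\in H^3_{A_p}(X)$, so they have dimension $\dim H^3_{A_p}(X)\ge\beta_p-1$ by (15) (and $\geq 0$). Summing over pairs gives the stated bound. The formula $\tau(x_E)=x_{E\otimes\det}$ was shown in Section 7.

**The criterion.** If $x_\chi=x_E$ with $E\ne\chi$, then $\beta_{x_\chi}\ge2$ by Section 13. If also $\sum_sc_s\chi(s)\ne0$, then $\mathrm{eu}$ takes the values $\frac12\sum_sc_s\chi(s)$ at $x_\chi$ and $-\frac12\sum_sc_s\chi(s)$ at $\tau(x_\chi)=x_{\chi\varepsilon}$. These are distinct, so $\tau(x_\chi)\ne x_\chi$. This pair contributes at least $1$ to $\dim H^3_A(X)^\tau$, and so $H^3(X)\neq0$. By Lemma 0, a), b), c) all fail. $\blacksquare$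

## 15. Quartic singular vectors for $G_{13}$: proof of Theorem A

Let $W=G_{13}$. The matrices $\sigma_1,\sigma_3$ have no common eigenline, so $V$ is irreducible and $V^W=0$; with Section 4, (★) holds for $c=(a,b)$ with $ab\ne0$. By Theorem B with $\chi=\mathrm{triv}$ we need an irreducible $E\neq\mathrm{triv}$ with $x_E=x_{\mathrm{triv}}$. We look for a copy of $E$ in $\Delta_c(\mathrm{triv})=\mathbb C[V]$ that is killed by $V$.

**Step 1: the representation $T$.** We find a candidate in degree $4$. Let $x_1,x_2$ be the coordinates on $V=\mathbb C^2$, $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, and for $m\in\mathbb C^3$ let $q_m\in\mathbb C[V]_2$ be the quadratic form $q_m(\mathbf v)=\mathbf v^{T}J\sigma_m\mathbf v$. Writing $u,v,w$ for $q_{e_1},q_{e_2},q_{e_3}$, we compute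
$$u=x_1^2-x_2^2,\qquad v=i(x_1^2+x_2^2),\qquad w=-2x_1x_2.$$
For $2\times 2$ matrices $g^TJg=\det(g)J$. If $g\in SU(2)$ then $(g^{-1})^TJ=Jg$, so $(g\cdot q_m)(\mathbf v)=q_m(g^{-1}\mathbf v)=\mathbf v^TJg\sigma_mg^{-1}\mathbf v$; that is, $g\cdot q_m=q_{\rho(g)m}$. If $s=\sigma_n\in S$ then $s=s^{-1}$, $s^TJ=-Js$, and $s\cdot q_m$ is the form $-\mathbf v^TJ\sigma_n\sigma_m\sigma_n\mathbf v$; that is, $s\cdot q_m=q_{m-2(n\cdot m)n}$. So $s\in S$ acts on $(u,v,w)$ as the Euclidean reflection orthogonal to $n$: it changes the sign of one coordinate for $s\in S_v$, and exchanges two coordinates up to a common sign for $s\in S_e$. In particular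
$$T=\operatorname{span}(uv,vw,wu)=\operatorname{span}(x_1^4-x_2^4,\ x_1^3x_2,\ x_1x_2^3)\subset\mathbb C[V]_4$$
is $W$-stable. If $s$ is $u\mapsto-u$, then $uv,wu$ change sign and $vw$ does not, so the trace is $-1$. If $s$ is $u\leftrightarrow v$, or $u\mapsto-v$, $v\mapsto-u$, then $uv$ is fixed and the other two lines are exchanged, so the trace is $+1$. Therefore
$$\chi_T=-1\text{ on }S_v,\qquad\chi_T=+1\text{ on }S_e.$$
$T$ is irreducible: the coordinate sign changes act on the three lines $\mathbb Cuv,\mathbb Cvw,\mathbb Cwu$ by three distinct characters, and $S_e$ permutes the lines transitively. If $g\in\tilde O$ lifts an order-$3$ rotation, it permutes the three coordinate axes cyclically, hence also the three lines, so $\chi_T(g)=0$.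

**Step 2: $\dim\operatorname{Hom}_W(V\otimes T,\mathbb C[V]_3)\le1$.** This will leave room for only one scalar. Restrict to $\tilde O$. An element with eigenvalues $e^{\pm i\theta/2}$ has character $\psi=2\cos\frac{3\theta}2+2\cos\frac\theta2$ on $\mathbb C[V]_3$. The $48$ elements are as follows.

- $\pm1$: $\chi_V=\pm2$, $\chi_T=3$, $\psi=\pm4$.
- The $18$ lifts of half-turns: eigenvalues $\pm i$, so $\psi=0$.
- The $12$ lifts of quarter-turns: $\theta/2=\pi/4$ or $3\pi/4$, so $\psi=0$.
- The $16$ lifts of order-$3$ rotations: $\chi_T=0$.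

All these characters are real, so $\langle\chi_V\chi_T,\psi\rangle_{\tilde O}=\frac1{48}(2\cdot2\cdot3\cdot4)=1$.

**Step 3: $V\cdot T=0$ when $a+b=0$.** In $\Delta_c(\mathrm{triv})=\mathbb C[V]$ the map $V\otimes T\to\mathbb C[V]_3$, $y\otimes f\mapsto y\cdot f$, is $W$-equivariant. So is $y\otimes f\mapsto\partial_yf$, which is not zero. By Step 2 there is a scalar $\lambda(c)$ with $y\cdot f=\lambda(c)\,\partial_yf$ for $y\in V$, $f\in T$. To compute it, contract with the $x_i$. On one side $\sum_ix_i\partial_{y_i}f=4f$. On the other, by (5),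
$$\sum_ix_i(y_i\cdot f)=\tfrac12\sum_sc_s(f-s(f)).$$
The central element $\sum_sc_ss$ acts on $T$ by $\frac13\sum_sc_s\chi_T(s)=\frac{-6a+12b}3$, and $\sum_sc_s=6a+12b$. Thus $\sum_ix_i(y_i\cdot f)=\tfrac12\big(6a+12b+2a-4b\big)f=4(a+b)f$. Hence $\lambda(c)=a+b$, that is
$$y\cdot f=(a+b)\,\partial_yf\qquad(y\in V,\ f\in T),\tag{17}$$
and $V\cdot T=0$ in $\Delta_c(\mathrm{triv})$ if $b=-a$.

Here is a direct check of (17) for $b=0$, $f=x_1^3x_2$ and $y=y_2$ (dual to $x_2$). In $\frac a2\sum_{s\in S_v}\langle y_2,\alpha_s\rangle(f-s(f))/\alpha_s$ the reflection $\sigma_3$, with $\alpha=x_2$, contributes $2x_1^3$, and $-\sigma_3$, with $\alpha=x_1$, contributes $0$. For $\pm\sigma_1$, with $\alpha=x_1\mp x_2$, one has $f-s(f)=x_1x_2(x_1^2-x_2^2)$, and the contributions are $\mp x_1x_2(x_1\pm x_2)$, with sum $-2x_1x_2^2$. For $\pm\sigma_2$, with $\alpha=x_1\pm ix_2$, one has $f-s(f)=x_1x_2(x_1^2+x_2^2)$, and the contributions are $\pm ix_1x_2(x_1\mp ix_2)$, with sum $2x_1x_2^2$. The total is $\frac a2\cdot2x_1^3=a\,\partial_{x_2}f$.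

**Step 4: $x_{\mathrm{triv}}=x_T$ for $b=-a$.** A central $z$ of degree $0$ acts on $\Delta(\mathrm{triv})$ by the scalar $z(x_{\mathrm{triv}})$. By (6) it acts on $f\in T$, which is killed by $V$, as $\Omega_c(z)f=z(x_T)f$. So $z(x_{\mathrm{triv}})=z(x_T)$. Homogeneous elements of nonzero degree vanish at both points.

**Step 5: conclusion.** For $c=(a,-a)$ with $a\ne0$ we have $x_{\mathrm{triv}}=x_T$, $T\neq\mathrm{triv}$, and $\sum_sc_s=6a-12a=-6a\ne0$. Theorem B with $\chi=\mathrm{triv}$ and $E=T$ gives $H^3(X_c)\ne0$, and a), b), c) all fail. $\blacksquare$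

So the universal statement of Section 2 is false.

## 16. The second line and all ranks: proof of Theorem C

**The line $a=b$.** The line $a=-b\ne0$ is Theorem A. For the other one we twist by a character. Let $\varepsilon'$ be the linear character of $G_{13}$ that is trivial on $\mu_4$ and equals the sign of $O\cong S_4$ on the quotient. Edge half-turns are transpositions (Section 4). The coordinate half-turn $(u,v,w)\mapsto(u,-v,-w)$ exchanges the diagonals of $(1,1,1)$ and $(1,-1,-1)$, and those of $(1,1,-1)$ and $(1,-1,1)$; so coordinate half-turns are double transpositions. Hence $\varepsilon'=1$ on $S_v$ and $\varepsilon'=-1$ on $S_e$. The map $x\mapsto x$, $y\mapsto y$, $w\mapsto\varepsilon'(w)w$ carries relation (1) for the parameter $c$ to relation (1) for $\varepsilon'c$, so it is a graded isomorphism $H_{(a,b)}\cong H_{(a,-b)}$. Thus $X_{(a,b)}\cong X_{(a,-b)}$. So $H^3(X_{(a,a)})\cong H^3(X_{(a,-a)})\neq0$ for $a\ne0$, and Lemma 0 applies.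

**All ranks.** Let $W=G_{13}$ with $c$ on one of these two lines, and let $W'$ be any complex reflection group of rank $n-2$ (trivial if $n=2$) with parameter $c'$. The pseudo-reflections of $W\times W'$ on $V\oplus V'$ are those of the two factors, and by (1) the two sets of generators commute. So the algebra is $H_c\otimes H_{c'}$, its center is $Z_c\otimes Z_{c'}$, and the Calogero–Moser space is $X_c\times X_{c'}$. By Künneth its $H^3$ contains $H^3(X_c)\otimes H^0(X_{c'})\ne0$. By Lemma 0, a), b), c) all fail. $\blacksquare$
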